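\title{The Optimal Metric Distortion of Positional Scoring Rules}

\begin{abstract}
In the metric model of voting, voters and alternatives are points of an unknown metric space, each voter ranks the alternatives by distance, and the distortion of a voting rule is the worst-case ratio between the total distance from the voters to the winner and to the best alternative. We show that the smallest distortion of a positional scoring rule on $m\ge 3$ alternatives lies between $2H_m-1$ and $2H_{m-1}+5$, where $H_k$ is the $k$th harmonic number; it is therefore $2\ln m+O(1)$. The lower bound comes from profiles on the real line in which the best alternative is split into $k$ copies. The upper bound holds for the scores $s_r=\sum_{j=r}^{m-1}1/j$. It is proved by comparing the winner either with the best alternative alone or with an average over balls centered at it.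
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Fix an integer $m\ge 3$ and a set $A$ of $m$ \emph{alternatives}. A \emph{profile} $\vec\succ=(\succ_i)_{i\in N}$ consists of a finite nonempty set $N$ of \emph{voters} and a strict ranking $\succ_i$ of $A$ for each voter $i$. We write $\operatorname{pos}_i(c)\in\{1,\dots,m\}$ for the position of $c$ in the ranking of $i$, position $1$ being the top. A (deterministic) \emph{voting rule} $f$ maps every profile to an alternative $f(\vec\succ)\in A$.

In the metric model the rankings are the visible trace of distances. A metric $d$ on $N\cup A$ is \emph{consistent} with $\vec\succ$ if $c\succ_i c'$ implies $d(i,c)\le d(i,c')$ for all voters $i$ and alternatives $c,c'$. The \emph{social cost} of $c$ is $\operatorname{sc}(c,d)=\sum_{i\in N}d(i,c)$, written $\operatorname{sc}(c)$ when $d$ is fixed. A rule sees the profile and not the metric, so it cannot be expected to minimize social cost. The loss is measured by the \emph{distortion}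
\[
\operatorname{dist}(x,\vec\succ)=\sup_{d}\frac{\operatorname{sc}(x,d)}{\min_{c\in A}\operatorname{sc}(c,d)},
\qquad
\operatorname{dist}(f)=\sup_{\vec\succ}\ \operatorname{dist}\bigl(f(\vec\succ),\vec\succ\bigr),
\]
where $d$ runs over the metrics consistent with $\vec\succ$, and $\vec\succ$ runs over all profiles on $A$ with any number of voters.

Throughout, a metric is a symmetric nonnegative function with $d(x,x)=0$ that satisfies the triangle inequality; distinct points may be at distance $0$, and the supremum over $d$ is taken over those metrics for which the denominator is positive. Forbidding zero distances would not change the distortion. Indeed, adding $\eta>0$ to $d(x,y)$ for all $x\ne y$ preserves the triangle inequality, shifts every voter--alternative distance by the same amount and so preserves consistency, and the ratio of social costs converges to the original one as $\eta\to0$.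

A \emph{positional scoring rule} is given by scores $s_1\ge s_2\ge\dots\ge s_m$ with $s_1>s_m$ and a fixed tie-breaking rule. Each voter awards $s_r$ points to the alternative in position $r$, and the rule outputs an alternative of maximum total score, chosen by the tie-breaking rule if there are several. Such a rule retains, for each alternative, a single number. The question studied here, posed as an open question in \cite{slides}, is how much this costs: \emph{what is $\inf_f\operatorname{dist}(f)$ over all positional scoring rules $f$ on $m$ alternatives, as a function of $m$?}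

The familiar score vectors are discouraging. Example~\ref{ex:classical} shows that veto has infinite distortion, that plurality and Borda have distortion at least $2m-1$, and that the harmonic rule $s_r=1/r$ has distortion at least a constant times $m/\log m$. From this list one might guess that nearly linear growth cannot be avoided. The true order is logarithmic.

\subsection{Results}

Let $H_k=\sum_{j=1}^k 1/j$ and $H_0=0$. We call the score vector
\begin{equation}\label{eq:rule}
s_r=H_{m-1}-H_{r-1}=\sum_{j=r}^{m-1}\frac1j\qquad(1\le r\le m),
\end{equation}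
with any tie-breaking rule, the \emph{tail-harmonic rule}.

\begin{theorem}\label{thm:main}
For every $m\ge3$,
\[
2H_m-1\ \le\ \inf_f\operatorname{dist}(f)\ \le\ 2H_{m-1}+5 ,
\]
where $f$ runs over all positional scoring rules on $m$ alternatives. Hence the optimal distortion is $2\ln m+O(1)=\Theta(\log m)$. The tail-harmonic rule has distortion at most $2H_{m-1}+5$ under every tie-breaking rule.
\end{theorem}

The asymptotic statement follows from the two bounds and $\ln m\le H_m\le 1+\ln m$.

Adding a constant to all scores does not change a scoring rule, so it is convenient to measure scores from the top. The \emph{deficit} of position $r$ is $D_r=s_1-s_r$. Then $0=D_1\le D_2\le\dots\le D_m$ and $D_m>0$, and the winner is an alternative whose total deficit $\sum_i D_{\operatorname{pos}_i(c)}$ is minimal. Put $M_k=\frac1k\sum_{r\le k}D_r$ for $1\le k\le m$, and for $1\le k\le m-1$ put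
\[
\delta_k=D_{k+1}-M_k,\qquad b_k=\frac1k\sum_{r>m-k}D_r .
\]
Think of a block of $k$ alternatives. If a voter ranks the block on top and $w$ immediately after it, then an average member of the block gains $\delta_k$ on $w$. If a voter ranks $w$ first and the block at the bottom, then an average member loses $b_k$ to $w$.

\begin{theorem}\label{thm:refine}
\begin{enumerate}
\item[(i)] Let $f$ be a positional scoring rule on $m\ge3$ alternatives. If $s_1=s_2$, then $\operatorname{dist}(f)=\infty$. Otherwise $\delta_k>0$ for all $k$, and
\[
\operatorname{dist}(f)\ \ge\ 1+2\max_{1\le k\le m-1}\frac{b_k}{\delta_k}.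
\]
This holds already for metrics obtained by placing the voters and alternatives at points of the real line, several of them being allowed to share a point.
\item[(ii)] For $m\ge4$ we have $\inf_f\operatorname{dist}(f)\ge 2H_m+1-4/H_m$. This lower bound and the upper bound of Theorem~\ref{thm:main} differ by $4-\frac2m+\frac4{H_m}<6$.
\item[(iii)] For $m\ge3$ the distortion of the tail-harmonic rule lies in $[\,2H_{m-1}+1,\ 2H_{m-1}+5\,]$.
\end{enumerate}
\end{theorem}

The exact additive constant in $2\ln m+O(1)$ is not determined here.

Section~\ref{sec:two} isolates the geometry of a comparison between two alternatives, which is behind the form $1+2\lambda$ of all our bounds. Section~\ref{sec:lower} proves the lower bounds and shows how they single out the scores \eqref{eq:rule}. Section~\ref{sec:upper} proves the upper bound.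

\section{Comparing two alternatives}\label{sec:two}

Fix a profile, a consistent metric $d$ and an alternative $o$, which plays the role of the optimum. For a voter $i$ put
\[
y_i=2\,d(i,o),\qquad\text{so that}\qquad \sum_i y_i=2\operatorname{sc}(o).
\]
The number $y_i$ is the resolution at which voter $i$ sees distances from $o$.

\begin{lemma}\label{lem:resolution}
If $c,c'\in A$ satisfy $d(o,c')-d(o,c)>y_i$, then $c\succ_i c'$.
\end{lemma}

\begin{proof}
By the triangle inequality, $d(i,c)\le d(o,c)+y_i/2<d(o,c')-y_i/2\le d(i,c')$. If $c'\succ_i c$ held, consistency would give $d(i,c')\le d(i,c)$.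
\end{proof}

Let $w$ be a second alternative, the winner. If $d(o,w)=0$, then $d(i,w)\le d(i,o)$ for all $i$ and $\operatorname{sc}(w)\le\operatorname{sc}(o)$, so there is nothing to bound. Otherwise we multiply $d$ by a constant, which affects neither consistency nor ratios of social costs, and assume $d(o,w)=1$. Put $z_i=1$ if $o\succ_i w$ and $z_i=0$ if $w\succ_i o$. Lemma~\ref{lem:resolution} with $c=o$, $c'=w$ says:
\begin{equation}\label{eq:far}
y_i<1\ \text{ implies }\ z_i=1 .
\end{equation}
Thus a voter who prefers $w$ contributes at least $\frac12$ to the cost of $o$. An upper bound on distortion amounts to bounding the number of voters who prefer $o$ in terms of $\operatorname{sc}(o)$, and this can be done voter by voter.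

\begin{lemma}\label{lem:certificate}
Let $d(o,w)=1$ and $\lambda\ge0$. Suppose that there are real numbers $G_i$ with
\[
\sum_iG_i\le0\qquad\text{and}\qquad G_i\ge z_i-\lambda y_i\ \text{ for every voter } i .
\]
Then $\operatorname{sc}(w)\le(1+2\lambda)\operatorname{sc}(o)$.
\end{lemma}

\begin{proof}
Summing over $i$ gives $\sum_iz_i\le\lambda\sum_iy_i=2\lambda\operatorname{sc}(o)$. Moreover $d(i,w)\le d(i,o)+z_i$, by the triangle inequality if $z_i=1$ and by consistency if $z_i=0$. Hence $\operatorname{sc}(w)\le\operatorname{sc}(o)+\sum_iz_i\le(1+2\lambda)\operatorname{sc}(o)$.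
\end{proof}

\begin{example}[two alternatives]\label{ex:two}
For $A=\{o,w\}$ every scoring rule is the majority rule, and its distortion is $3$. For the upper bound let $w$ win and normalize $D_2=1$. Let $G_i=2z_i-1$ be the deficit of $w$ minus the deficit of $o$ in the ranking of $i$. Then $\sum_iG_i\le0$ because $w$ wins. If $z_i=1$, then $G_i=1\ge z_i-y_i$. If $z_i=0$, then $G_i=-1\ge -y_i$ by \eqref{eq:far}. So Lemma~\ref{lem:certificate} applies with $\lambda=1$. For the lower bound place $o$ and $p$ voters at $0$, place $w$ at $1$, and place $q>p$ voters at $\frac12$ who rank $w$ first. Then $w$ wins and $\operatorname{sc}(w)/\operatorname{sc}(o)=(p+q/2)/(q/2)=1+2p/q$, which approaches $3$.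
\end{example}

Both halves of this example extend to $m$ alternatives. The lower bounds keep the same three points on the line and use the additional alternatives to let $w$ win with $p/q$ large. The upper bound again takes for $G_i$ a difference of deficits, and the work lies in choosing what to compare $w$ with.

\section{Lower bounds}\label{sec:lower}

\subsection{Splitting the optimum}

Place $k$ alternatives at the point $0$ instead of one. They all have the optimal cost, and they compete for the top positions of the voters at $0$, so that each of them receives only the average of the top $k$ scores. The remaining $m-1-k$ alternatives must be placed so that they do not win; we put them at the location of $w$ and let every voter rank them below $w$.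

Fix $1\le k\le m-1$ and integers $p,q\ge1$. Write $A=\{w\}\cup C\cup E$ with $|C|=k$ and $|E|=m-1-k$. Fix an order of $E$, and fix an order $c_1,\dots,c_k$ of $C$ together with its $k$ cyclic shifts $c_j,\dots,c_k,c_1,\dots,c_{j-1}$. The profile $P(k,p,q)$ has, for each cyclic shift of $C$, exactly $p$ voters of type 1 and $q$ voters of type 2, with the following rankings and locations.
\begin{center}
\begin{tabular}{lccc}
 & number & ranking & location\\ \hline
type 1 & $kp$ & shift of $C$, then $w$, then $E$ & $0$\\
type 2 & $kq$ & $w$, then $E$, then shift of $C$ & $1/2$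
\end{tabular}
\end{center}
The alternatives of $C$ are placed at $0$, and $w$ and the alternatives of $E$ at $1$. A type 1 voter is at distance $0$ from $C$, which it ranks on top, and at distance $1$ from all other alternatives. A type 2 voter is at distance $\frac12$ from every alternative. So the metric is consistent. The costs are $\operatorname{sc}(c)=kq/2$ for $c\in C$ and $\operatorname{sc}(w)=\operatorname{sc}(e)=kp+kq/2$ for $e\in E$, whence
\begin{equation}\label{eq:ratio}
\frac{\operatorname{sc}(w)}{\min_{c\in A}\operatorname{sc}(c)}=1+\frac{2p}{q}.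
\end{equation}
Over the $k$ cyclic shifts each $c\in C$ takes each place of the block once. It therefore occupies each of the positions $1,\dots,k$ for $p$ voters of type 1 and each of the positions $m-k+1,\dots,m$ for $q$ voters of type 2. Each $e\in E$ has position at least $k+2$ for type 1 and at least $2$ for type 2. The total deficits are thus
\begin{equation}\label{eq:deficits}
w:\ kpD_{k+1},\qquad c\in C:\ kpM_k+kq\,b_k,\qquad e\in E:\ \text{at least } kpD_{k+2}+kqD_2 .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:refine}(i)]
In both cases we arrange that $w$ has strictly the smallest total deficit, so that the tie-breaking rule plays no role.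

Suppose $s_1=s_2$, that is, $D_2=0$. Let $j$ be the largest index with $D_j=0$. Then $2\le j\le m-1$, because $D_m>0$. Take $k=j-1$ and $q=1$. By \eqref{eq:deficits}, $w$ has deficit $kpD_j=0$; each $c\in C$ has deficit at least $kb_k\ge D_m>0$; each $e\in E$ has deficit at least $kpD_{j+1}>0$. So $w$ is the unique winner of $P(k,p,1)$ for every $p$, and \eqref{eq:ratio} gives $\operatorname{dist}(f)\ge1+2p$ for every $p$.

Suppose $D_2>0$ and let $1\le k\le m-1$. Since $D_1=0$ and $D_r\le D_{k+1}$ for $2\le r\le k$, we have $M_k\le\frac{k-1}kD_{k+1}$, and so $\delta_k\ge D_{k+1}/k\ge D_2/k>0$. Each $e\in E$ has deficit at least $kpD_{k+1}+kqD_2$, which exceeds the deficit of $w$. Each $c\in C$ has larger deficit than $w$ exactly when $kpM_k+kqb_k>kpD_{k+1}$, that is, when $qb_k>p\delta_k$. So $w$ is the unique winner of $P(k,p,q)$ whenever $p/q<b_k/\delta_k$. Letting the rational number $p/q$ increase to $b_k/\delta_k>0$ in \eqref{eq:ratio} gives $\operatorname{dist}(f)\ge1+2b_k/\delta_k$.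
\end{proof}

\begin{example}\label{ex:classical}
\emph{Veto} ($s_1=\dots=s_{m-1}=1$, $s_m=0$) has $s_1=s_2$ as $m\ge3$, so its distortion is infinite. \emph{Borda} ($s_r=m-r$) has $D_r=r-1$, so $\delta_1=1$ and $b_1=m-1$, and its distortion is at least $2m-1$. \emph{Plurality} ($s_1=1$, $s_r=0$ for $r\ge2$) has $\delta_{m-1}=1-\frac{m-2}{m-1}=\frac1{m-1}$ and $b_{m-1}=1$, which again gives $2m-1$. The \emph{harmonic rule} ($s_r=1/r$) has $D_r=1-1/r$, so
\[
b_{m-1}=\frac{m-H_m}{m-1},\qquad \delta_{m-1}=\frac{H_{m-1}}{m-1}-\frac1m=\frac{H_m-1}{m-1},
\]
and its distortion is at least $1+2(m-H_m)/(H_m-1)$, which is of order $m/\log m$.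
\end{example}

Borda fails at $k=1$, where $b_1/\delta_1=D_m/D_2$: its first gap is small compared with the range of the scores. Plurality and the harmonic rule fail at $k=m-1$: their scores flatten so quickly that a large block gains almost nothing on the alternative below it. A good rule must keep every $\delta_k$ large relative to the range, and these requirements compete. For $m=3$ and $D=(0,x,1)$ with $0<x\le1$, the two ratios are $b_1/\delta_1=1/x$, which decreases in $x$, and $b_2/\delta_2=(1+x)/(2-x)$, which increases. They agree when $x^2+2x-2=0$, at $x=\sqrt3-1$, with common value $(1+\sqrt3)/2$; so every scoring rule on three alternatives has distortion at least $2+\sqrt3$.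

\subsection{The logarithmic bound and the tail-harmonic rule}

For general $m$ the competition is expressed by one identity. We have $M_1=0$ and
\[
M_{k+1}=\frac{kM_k+D_{k+1}}{k+1}=M_k+\frac{\delta_k}{k+1},
\]
and therefore
\begin{equation}\label{eq:budget}
M_K=\sum_{k=1}^{K-1}\frac{\delta_k}{k+1}\qquad(1\le K\le m).
\end{equation}
The mean deficit $M_m>0$ is a budget from which each gap $\delta_k$ is paid at the price $1/(k+1)$. The prices add up to $H_m-1$. On the other side,
\begin{equation}\label{eq:bM}
b_k\ge M_m\qquad(1\le k\le m-1),
\end{equation}
since the average of the $k$ largest of the numbers $D_1,\dots,D_m$ is at least the average of all of them.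

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:main}]
By Theorem~\ref{thm:refine}(i) we may assume $D_2>0$, so that all $\delta_k$ are positive. Choose $k$ with $\delta_k$ minimal. Then $M_m\ge(H_m-1)\delta_k$ by \eqref{eq:budget}, so $b_k/\delta_k\ge H_m-1$ by \eqref{eq:bM}, and $\operatorname{dist}(f)\ge1+2(H_m-1)=2H_m-1$.
\end{proof}

The estimate $M_m\ge(H_m-1)\min_k\delta_k$ is an equality exactly when all $\delta_k$ are equal. This determines a score vector up to scaling: if $\delta_k=1$ for all $k$, then \eqref{eq:budget} gives $M_k=H_k-1$, and so $D_{k+1}=M_k+\delta_k=H_k$. These are the deficits $D_r=H_{r-1}$ of the tail-harmonic rule. Conversely, for every integer $K\ge1$,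
\begin{equation}\label{eq:Hsum}
\sum_{j=1}^{K}H_{j-1}=\sum_{l=1}^{K-1}\frac{K-l}{l}=KH_{K-1}-(K-1)=KH_K-K ,
\end{equation}
so the deficits $D_r=H_{r-1}$ have $M_k=H_k-1$ and $\delta_k=1$ for every $k$. In words: \emph{under the tail-harmonic rule, a block ranked on top gains exactly $1$ per member on the next alternative, whatever the size of the block.}

\begin{proof}[Proof of the lower end in Theorem~\ref{thm:refine}(iii)]
Here $D_2=1>0$, $\delta_1=1$ and $b_1=D_m=H_{m-1}$. Part (i) gives distortion at least $2H_{m-1}+1$.
\end{proof}

\subsection{Improving the constant}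

The bound \eqref{eq:bM} is wasteful: when all gaps are large the deficits increase substantially, and the bottom $k$ positions are then worse than average by a definite amount. Feeding this back into \eqref{eq:budget} gains almost $2$ in the distortion.

\begin{proof}[Proof of Theorem~\ref{thm:refine}(ii)]
Let $m\ge4$ and $H=H_m\ge H_4=\frac{25}{12}>2$. We may assume $D_2>0$. Let $\rho=\max_kb_k/\delta_k$, so that $\delta_k\ge b_k/\rho$ for all $k$; by part (i) it suffices to show $\rho\ge H-2/H$.

Let $1\le k\le m-1$. The smallest term in the average $b_k$ is $D_{m-k+1}$, so by \eqref{eq:bM},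
\[
b_k\ \ge\ D_{m-k+1}=M_{m-k}+\delta_{m-k}\ \ge\ M_{m-k}+\frac{b_{m-k}}\rho\ \ge\ M_{m-k}+\frac{M_m}\rho .
\]
Multiply by $m-k$, add $kb_k$ to both sides, and use $(m-k)M_{m-k}+kb_k=mM_m$. The result is $mb_k\ge mM_m+(m-k)M_m/\rho$, that is,
\[
b_k\ \ge\ M_m\Bigl(1+\frac{m-k}{m\rho}\Bigr).
\]
Insert this and $\delta_k\ge b_k/\rho$ into \eqref{eq:budget} with $K=m$, and divide by $M_m/\rho>0$:
\[
\rho\ \ge\ \sum_{k=1}^{m-1}\frac1{k+1}+\frac1\rho\sum_{k=1}^{m-1}\frac{m-k}{m(k+1)} .
\]
The first sum is $H-1$. Since $\frac{m-k}{k+1}=\frac{m+1}{k+1}-1$, the second sum is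
\[
\frac{(m+1)(H-1)-(m-1)}m=H-2+\frac Hm\ \ge\ H-2>0 .
\]
Hence $\rho\ge H-1$ and $\rho(\rho-H+1)\ge H-2$. If $\rho<H-2/H$, then $0\le\rho-H+1<1-2/H$, and
\[
\rho(\rho-H+1)<\Bigl(H-\frac2H\Bigr)\Bigl(1-\frac2H\Bigr)=H-2-\frac2H+\frac4{H^2}<H-2 ,
\]
where the last inequality is equivalent to $H>2$; this is where $m\ge4$ is used. The contradiction shows $\rho\ge H-2/H$, and so $\operatorname{dist}(f)\ge2H+1-4/H$. Finally,
\[
(2H_{m-1}+5)-\Bigl(2H_m+1-\frac4{H_m}\Bigr)=4-\frac2m+\frac4{H_m}<6,
\]
again because $H_m>2$.
\end{proof}

\section{The upper bound}\label{sec:upper}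

Let $h=H_{m-1}\ge\frac32$. The following proposition gives the upper bounds in Theorem~\ref{thm:main} and Theorem~\ref{thm:refine}(iii) and so completes both theorems.

\begin{proposition}\label{prop:upper}
Let $w$ minimize $\sum_iH_{\operatorname{pos}_i(c)-1}$ over $c\in A$. Then $\operatorname{sc}(w)\le(2h+5)\operatorname{sc}(o)$ for every consistent metric $d$ and every $o\in A$.
\end{proposition}

Fix $d$ and $o$. As in Section~\ref{sec:two} we assume $d(o,w)=1$ and use the numbers $y_i$ and $z_i$. By Lemma~\ref{lem:certificate} it suffices to find numbers $G_i$ with nonpositive sum and $G_i\ge z_i-(h+2)y_i$.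

\subsection{Gains of sets, and the case of one cluster}

Let $r_i=\operatorname{pos}_i(w)$. For a nonempty set $S\subseteq A$, the \emph{gain} of $S$ on $w$ at voter $i$ is
\[
g_i(S)=H_{r_i-1}-\frac1{|S|}\sum_{c\in S}H_{\operatorname{pos}_i(c)-1}.
\]
The total deficit of $w$ is at most that of each $c\in S$, hence at most their average, so
\begin{equation}\label{eq:wins}
\sum_ig_i(S)\le0\qquad\text{for every nonempty }S\subseteq A .
\end{equation}
This is the only use of the hypothesis on $w$. Any average of gains over a family of sets that does not depend on $i$ is therefore a candidate for $G_i$. One bound holds without any geometry: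
\begin{equation}\label{eq:crude}
g_i(S)\ge z_i-h .
\end{equation}
Indeed, the subtracted average is at most $H_{m-1}=h$, and if $z_i=1$ then $r_i\ge2$, so $H_{r_i-1}\ge1$.

The mechanism is visible in the geometry of the lower-bound profiles. Suppose that every alternative is at distance $0$ or at distance at least $1$ from $o$. Let $S$ be the set of alternatives at distance $0$, let $k=|S|$, and take $G_i=g_i(S)$. If $y_i<1$, then by Lemma~\ref{lem:resolution} every member of $S$ precedes every non-member, so $S$ fills the positions $1,\dots,k$ and $r_i\ge k+1$. By \eqref{eq:Hsum},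
\[
G_i\ge H_k-(H_k-1)=1\ge z_i-hy_i .
\]
If $y_i\ge1$, then $G_i\ge z_i-h\ge z_i-hy_i$ by \eqref{eq:crude}. Lemma~\ref{lem:certificate} with $\lambda=h$ gives $\operatorname{sc}(w)\le(2h+1)\operatorname{sc}(o)$, which matches the lower end of Theorem~\ref{thm:refine}(iii). The choice $S=\{o\}$ would fail: if $k=m-1$, a voter located at $o$ may rank $o$ in position $m-1$ and $w$ last, and then the gain of $\{o\}$ is only $\frac1{m-1}$.

\subsection{Balls around $o$}

In general the alternatives lie at all distances from $o$, and there is no distinguished cluster. The natural substitutes are the balls. For $t\in[0,1)$ let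
\[
B_t=\{c\in A:\ d(o,c)\le t\},\qquad \nu(t)=|B_t|,\qquad \Lambda(t)=H_{\nu(t)} .
\]
Since $o\in B_t$ and $w\notin B_t$, we have $1\le\nu(t)\le m-1$ and $1\le\Lambda(t)\le h$. The set $B_t$ grows with $t$ and changes only finitely many times, so $\nu$, $\Lambda$ and $t\mapsto g_i(B_t)$ are step functions, the first two nondecreasing. For $0<u\le1$ let $\Lambda(u^-)=\lim_{t\uparrow u}\Lambda(t)$, the largest value of $\Lambda$ on $[0,u)$.

The difficulty is that a voter at resolution $y>0$ need not rank $B_t$ on top: alternatives of the shell $B_{t+y}\setminus B_t$ may be ranked above members of $B_t$ and push them down. The next lemma bounds the damage.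

\begin{lemma}\label{lem:shell}
Let $k\ge1$ and $u\ge0$ be integers with $K=k+u\le m-1$. The average of $H_{j-1}$ over any $k$ distinct indices $j\in\{1,\dots,K\}$ is at most $H_K-1+h\,(H_K-H_k)$.
\end{lemma}

\begin{proof}
The average is largest for the indices $u+1,\dots,K$. By \eqref{eq:Hsum}, whose two ends also agree for $K=0$, and by $K=k+u$,
\[
\frac1k\sum_{j=u+1}^KH_{j-1}=\frac{(KH_K-K)-(uH_u-u)}k=H_K-1+\theta,\qquad\theta=\frac uk\,(H_K-H_u).
\]
We must show $\theta\le h(H_K-H_k)$. For $u=0$ both sides vanish. Let $u\ge1$. From the definition of $\theta$,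
\[
\frac Ku\,\theta=\frac{k+u}k\,(H_K-H_u)=(H_K-H_u)+\theta .
\]
Here $H_K-H_u\le H_{m-1}-H_1=h-1$. Also $H_K-H_u$ is a sum of $k$ terms, each at most $\frac1{u+1}$, so $\theta\le\frac u{u+1}<1$. Thus $\theta\le\frac uK\,h$. Finally $H_K-H_k$ is a sum of $u$ terms, each at least $\frac1K$, so $\frac uK\le H_K-H_k$.
\end{proof}

A logarithmic factor is needed in this lemma: for $u=1$ one has $\theta=(H_{k+1}-1)/k$, while $H_K-H_k=1/(k+1)$.

For $y\in[0,1)$ define
\[
\Phi(y)=\Lambda\bigl((1-y)^-\bigr)-H_{\nu(y)-1}.
\]
This function depends on the positions of the alternatives only, not on the voters.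

\begin{lemma}\label{lem:gains}
Let $i$ be a voter, and write $y,r,g$ for $y_i,r_i,g_i$.
\begin{enumerate}
\item[(a)] If $0\le t<1-y$, then $\nu(t)\le r-1$, and $g(S)\ge0$ for every nonempty $S\subseteq B_t$. In particular $g(\{o\})\ge0$ if $y<1$.
\item[(b)] If $y<1$, then $g(\{o\})\ge\Phi(y)$.
\item[(c)] If $t\ge0$ and $t+y<1-y$, then $1-g(B_t)\le h\,\bigl(\Lambda(t+y)-\Lambda(t)\bigr)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $c\in B_t$ we have $d(o,w)-d(o,c)\ge1-t>y$, so $c\succ_iw$ by Lemma~\ref{lem:resolution}. Thus $\nu(t)$ alternatives precede $w$, and each has deficit at most that of $w$. For the last statement take $t=0$.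

(b) By (a), $H_{r-1}\ge\Lambda(t)$ for all $t\in[0,1-y)$, so $H_{r-1}\ge\Lambda((1-y)^-)$. If $c'\notin B_y$, then $d(o,c')-d(o,o)>y$, so $o\succ_ic'$. Only members of $B_y$ can precede $o$, and so $\operatorname{pos}_i(o)\le\nu(y)$.

(c) Let $k=\nu(t)$ and $K=\nu(t+y)$. Part (a), applied to the radius $t+y<1-y$, gives $r-1\ge K$, so $H_{r-1}\ge H_K$. If $c\in B_t$ and $c'\notin B_{t+y}$, then $d(o,c')-d(o,c)>y$, so $c\succ_ic'$. Hence only members of $B_{t+y}$ can precede a member of $B_t$, and $B_t$ occupies $k$ distinct positions in $\{1,\dots,K\}$. Lemma~\ref{lem:shell} gives $g(B_t)\ge H_K-\bigl(H_K-1+h(H_K-H_k)\bigr)=1-h\bigl(\Lambda(t+y)-\Lambda(t)\bigr)$.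
\end{proof}

\subsection{The dichotomy}

Lemma~\ref{lem:certificate} allows a voter near $o$ to fall short of the gain $1$ by an amount proportional to $y$. For a single radius $t$, the loss in Lemma~\ref{lem:gains}(c) is not of this form, because $\Lambda$ may jump just after $t$ however small $y$ is. Averaging over $t$ repairs this: the integral of $\Lambda(t+y)-\Lambda(t)$ over an interval is at most $y$ times the total increase of $\Lambda$. The averaged loss is then of order $hy$ times that increase. Since $\Lambda$ may increase by as much as $h-1$ on $[0,1)$, averaging alone yields only $\lambda$ of order $h^2$.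

A large increase of $\Lambda$, however, is favorable for the other comparison. If many more alternatives lie within distance $1-y$ of $o$ than within distance $y$, then a voter at resolution $y$ ranks $w$ far below $o$, and $o$ alone gains enough by Lemma~\ref{lem:gains}(b). So either $\Phi$ is large enough at every scale for the comparison with $\{o\}$ to work, or it fails at some scale $\beta$; in the latter case $\Lambda$ increases by less than $1$ on $[\beta,1-\beta)$, and we average there.

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
Let $\alpha=\frac1{h+2}$. Since $h\ge\frac32$, we have $3\alpha<1$. We construct $G_i$ with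
\begin{equation}\label{eq:goal}
\sum_iG_i\le0\qquad\text{and}\qquad G_i\ge z_i-\frac{y_i}\alpha\ \text{ for all }i;
\end{equation}
Lemma~\ref{lem:certificate} with $\lambda=h+2$ then gives $\operatorname{sc}(w)\le(2h+5)\operatorname{sc}(o)$. In both cases below $G_i$ is a gain or an average of gains over a family of sets independent of $i$. Hence $\sum_iG_i\le0$ by \eqref{eq:wins}, and $G_i\ge z_i-h$ by \eqref{eq:crude}. The latter settles all voters with $y_i\ge1$, as then $y_i/\alpha\ge h+2>h$. It remains to consider a voter with $y=y_i<1$. Such a voter has $z_i=1$ by \eqref{eq:far}, and, dropping the index $i$, we must show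
\begin{equation}\label{eq:near}
G\ge1-\frac y\alpha\qquad(0\le y<1).
\end{equation}

\medskip\noindent
\textbf{Case A: $\Phi(y)\ge1-y/\alpha$ for all $y\in[0,\alpha)$.} Put $G_i=g_i(\{o\})$. If $y<\alpha$, then $G\ge\Phi(y)\ge1-y/\alpha$ by Lemma~\ref{lem:gains}(b). If $\alpha\le y<1$, then $G\ge0\ge1-y/\alpha$ by Lemma~\ref{lem:gains}(a).

\medskip\noindent
\textbf{Case B: $\Phi(\beta)<1-\beta/\alpha$ for some $\beta\in[0,\alpha)$.} Since $\Lambda(\beta)=H_{\nu(\beta)}\ge H_{\nu(\beta)-1}$,
\begin{equation}\label{eq:slow}
\Lambda\bigl((1-\beta)^-\bigr)-\Lambda(\beta)\le\Phi(\beta)<1-\frac\beta\alpha .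
\end{equation}
Let
\[
I=[\beta,1-\alpha],\qquad \ell=1-\alpha-\beta>0,\qquad G_i=\frac1\ell\int_Ig_i(B_t)\,dt .
\]
The interval starts at $\beta$ because \eqref{eq:slow} controls $\Lambda$ only from there on. It stops at $1-\alpha$ so that negative gains can occur only for voters with $y\ge\alpha$, for whom \eqref{eq:near} asks no positive gain.

\smallskip
\emph{Voters with $\alpha\le y<1$.} For $t\in I$ with $t<1-y$ we have $g(B_t)\ge0$ by Lemma~\ref{lem:gains}(a). The other $t\in I$ lie in $[1-y,1-\alpha]$, an interval of length $y-\alpha$, and there $g(B_t)\ge-(h-1)$ by \eqref{eq:crude} with $z=1$. Hence $G\ge-(h-1)(y-\alpha)/\ell$. Since $1-y/\alpha=-(y-\alpha)/\alpha$, inequality \eqref{eq:near} follows once $\alpha(h-1)\le\ell$, that is, $\alpha h+\beta\le1$. This holds because $\alpha h+\beta<\alpha(h+1)<1$.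

\smallskip
\emph{Voters with $y<\alpha$.} We apply Lemma~\ref{lem:gains}(c) at those $t$ for which $t+y<1-y$, as the lemma requires, and $t+y<1-\beta$, so that \eqref{eq:slow} can be used. Let
\[
\mu=\max(\beta,y)<\alpha,\qquad e=\min(1-\alpha,\ 1-\mu-y).
\]
Then $\beta<e$, since $\beta+\alpha<1$ and $\beta+\mu+y<3\alpha<1$. We split $I$ at $e$.

For $t\in[e,1-\alpha]$ we have $t\le1-\alpha<1-y$, so $1-g(B_t)\le1$ by Lemma~\ref{lem:gains}(a). The length of this interval is $1-\alpha-e=\max(0,\mu+y-\alpha)\le y$, because $\mu<\alpha$. Therefore $\int_e^{1-\alpha}(1-g(B_t))\,dt\le y$.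

For $t\in[\beta,e)$ we have $t+y<1-\mu\le1-y$, so Lemma~\ref{lem:gains}(c) applies. Shifting the variable in the first term and cancelling the common part,
\[
\int_\beta^e\bigl(\Lambda(t+y)-\Lambda(t)\bigr)\,dt=\int_{\beta+y}^{e+y}\Lambda-\int_\beta^e\Lambda=\int_e^{e+y}\Lambda-\int_\beta^{\beta+y}\Lambda .
\]
On $[e,e+y)$ we have $\Lambda\le\Lambda((1-\beta)^-)$, because $e+y\le1-\mu\le1-\beta$; on $[\beta,\beta+y]$ we have $\Lambda\ge\Lambda(\beta)$. By \eqref{eq:slow} the right-hand side is at most $y(1-\beta/\alpha)$.

Adding the two parts,
\[
\ell\,(1-G)=\int_I\bigl(1-g(B_t)\bigr)\,dt\ \le\ y\Bigl[h\Bigl(1-\frac\beta\alpha\Bigr)+1\Bigr].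
\]
On the other hand $\ell/\alpha=\frac1\alpha-1-\frac\beta\alpha=h+1-\frac\beta\alpha$, and since $h\ge1$,
\begin{equation}\label{eq:last}
h\Bigl(1-\frac\beta\alpha\Bigr)+1=h+1-h\,\frac\beta\alpha\ \le\ h+1-\frac\beta\alpha=\frac\ell\alpha .
\end{equation}
Hence $1-G\le y/\alpha$, which is \eqref{eq:near}.

\smallskip
This establishes \eqref{eq:goal} in both cases and proves the proposition.
\end{proof}

\begin{remark}
The value of $\alpha$ is dictated by the last step. For $\beta=0$, inequality \eqref{eq:last} reads $h+1\le\ell/\alpha=\frac1\alpha-1$, which requires $\frac1\alpha\ge h+2$. Compared with the one-cluster case, where $\lambda=h$ suffices, one unit of $\lambda$ is lost on the part $[e,1-\alpha]$ of $I$, where only $g(B_t)\ge0$ is used, and one unit because $I$ is shorter than $[0,1)$ by $\alpha$. These two units account for the difference of $4$ between the ends of the interval in Theorem~\ref{thm:refine}(iii).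
\end{remark}

\begin{thebibliography}{1}

\bibitem{slides}
\texttt{https://evi-micha.github.io/Teaching/699/slides/Distortion.pdf}

\end{thebibliography}
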